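# A local ring that satisfies (ee) and has infinite Ext-index

Throughout, rings are commutative Noetherian with identity, and modules are unital and finite, that is, finitely generated. The length of a module is $\lambda$, its minimal number of generators is $\mu$, and $M^*=\operatorname{Hom}_R(M,R)$.

## 1. Ext-index, AB rings, and the symmetry condition (ee)

**Definition (minimal resolutions).** Let $(R,\mathfrak m,k)$ be local. A free resolution $F$ of $M$ by finite free modules is minimal if $d(F_n)\subseteq\mathfrak mF_{n-1}$ for all $n\ge1$. Then $b_n(M)=\operatorname{rank}F_n=\dim_k\operatorname{Tor}_n^R(M,k)$ is the $n$-th Betti number, and $\Omega^nM=\operatorname{coker}(F_{n+1}\to F_n)$ is the $n$-th syzygy; so $b_n(M)=\mu(\Omega^nM)$.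

*Example.* Over $R=k[x]/(x^2)$ the residue field has the minimal resolution $\cdots\xrightarrow{x}R\xrightarrow{x}R\to k\to0$. All its Betti numbers are $1$ and all its syzygies are $k$.

**Definition (Gorenstein).** A local ring is Gorenstein if it has finite injective dimension over itself. For a local artinian ring this holds exactly when the socle $(0:\mathfrak m)$ is one-dimensional over $k$, and also exactly when $R$ is injective as an $R$-module. In that case $R$ is the injective hull of $k$. So $(-)^*$ is exact, $X^*=0$ only for $X=0$, and $X\cong X^{**}$ for all finite $X$.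

*Example.* $k[x]/(x^2)$ is Gorenstein, with socle $kx$. The ring $k[x,y]/(x,y)^2$ is not: its socle is $kx+ky$.

We use one consequence all the time. Let $R$ be artinian Gorenstein and let $P$ be a free resolution of $M$. Since $N\cong\operatorname{Hom}(N^*,R)$, we have $\operatorname{Hom}(P,N)\cong\operatorname{Hom}(P\otimes N^*,R)$; taking homology, with $\operatorname{Hom}(-,R)$ exact,
$$\operatorname{Ext}^i_R(M,N)\cong\operatorname{Hom}_R(\operatorname{Tor}^R_i(M,N^*),R).\tag{1}$$
In particular $\operatorname{Ext}^i(M,N)=0$ if and only if $\operatorname{Tor}_i(M,N^*)=0$.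

**Definition (Ext-index, AB ring).** The Ext-index of a local ring $R$ is
$$\text{Ext-index}(R)=\sup\{n\in\mathbb N\mid\operatorname{Ext}^n_R(M,N)\ne0\},$$
the supremum being over all pairs of finite modules $(M,N)$ with $\operatorname{Ext}^i_R(M,N)=0$ for all $i\gg0$. Following Huneke and Jorgensen, a local Gorenstein ring with finite Ext-index is called an AB ring.

*Example.* Let $R=k[x]/(x^2)$. Every finite module is a direct sum of copies of $R$ and $k$. We have $\operatorname{Ext}^i(k,k)\cong k\neq0$ for all $i\ge 0$, because $x$ acts as $0$ on $k$. So if $\operatorname{Ext}^i(M,N)=0$ for $i\gg0$, one of $M,N$ is free. A free module is projective, and also injective since $R$ is self-injective, so $\operatorname{Ext}^i(M,N)=0$ for all $i\ge1$. The Ext-index is $0$, and $R$ is AB.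

**Definition (condition (ee), Avramov–Buchweitz).** A local ring $R$ satisfies (ee) if for all finite $M,N$: $\operatorname{Ext}^i_R(M,N)=0$ for all $i\gg0$ if and only if $\operatorname{Ext}^i_R(N,M)=0$ for all $i\gg0$.

*Example.* $k[x]/(x^2)$ satisfies (ee): by the previous example both conditions say that $M$ or $N$ is free. 

*Non-example.* Let $R=k[x,y]/(x,y)^2$. Then $\operatorname{Ext}^i(R,k)=0$ for $i\ge1$. On the other side, $\mathfrak m\cong k^2$, so $\Omega^jk\cong k^{2^j}$ and $\operatorname{Ext}^i(k,R)\cong\operatorname{Ext}^1(k,R)^{2^{i-1}}$. The sequence $0\to\operatorname{Hom}(k,R)\to\operatorname{Hom}(R,R)\to\operatorname{Hom}(\mathfrak m,R)\to\operatorname{Ext}^1(k,R)\to0$ has first three dimensions $2,3,4$, so $\dim\operatorname{Ext}^1(k,R)=3$. Hence $\operatorname{Ext}^i(k,R)\ne0$ for all $i\ge1$, and (ee) fails for the pair $(R,k)$.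

Results of Huneke–Jorgensen and Jorgensen–Sega give, for a Noetherian local ring,
$$\text{complete intersection}\implies\text{AB}\implies\text{(ee)}\implies\text{Gorenstein}.$$
The first implication is strict, and there are local Gorenstein rings that are not AB (Jorgensen–Sega). The last implication is quick: $\operatorname{Ext}^i(R,k)=0$ for $i\geq 1$, so (ee) gives $\operatorname{Ext}^i(k,R)=0$ for $i\gg0$, which means that $R$ has finite injective dimension.

The question, taken from the paper "On the finiteness of Ext-indices of ring extensions", is about the middle implication. **Question.** Does (ee) imply AB, that is, does every local ring satisfying (ee) have finite Ext-index? We shall prove that the answer is no.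

**Theorem 1.** Let $k$ be a field of characteristic $0$ and
$$R=k[\ell,a,b,c,d]/(\ell^2,\;c^2,\;d^2,\;cd,\;ab,\;bd,\;a^2-\ell b,\;b^2-\ell c,\;ac-\ell d,\;ad-bc).$$
Then $R$ is a local artinian Gorenstein ring which satisfies (ee) and has infinite Ext-index. So (ee) does not imply AB.

**Theorem 3.** For all $d\ge0$, $e\ge5$ and every field $k$ of characteristic $0$ there is a Gorenstein local ring with residue field $k$, dimension $d$ and codimension $e$ (embedding dimension minus dimension) that satisfies (ee) and is not AB.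

Theorem 2, which explains where (ee) comes from, is stated in Section 3, once the rings it speaks about are defined.

## 2. Complete resolutions and their two ends

Both halves of the question can be read off one kind of object.

**Definition.** Let $R$ be artinian Gorenstein. A complete resolution is an exact complex $D=(D_n,d_n)_{n\in\mathbb Z}$ of finite free modules, $d_n:D_n\to D_{n-1}$. Since $R$ is self-injective, $D^*$ is exact as well. For $n\in\mathbb Z$ put $Z_n=\operatorname{coker}(d_{-n+1}:D_{-n+1}\to D_{-n})$.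

*Example.* Over $k[x]/(x^2)$: all $D_n=R$, all $d_n=x$, all $Z_n=k$.

**Lemma 4.** Let $D$ be a complete resolution over an artinian Gorenstein ring $R$ and $L$ a finite module. For all $n\in\mathbb Z$ and $i\ge1$,
$$\operatorname{Tor}_i(Z_n,L)\cong H_{i-n}(D\otimes L),\tag{2}$$
$$\operatorname{Tor}_i(Z_n^*,L^*)\cong\operatorname{Hom}(H_{-n-1-i}(D\otimes L),R).\tag{3}$$

*Proof.* The modules $D_{-n+i}$, $i\ge0$, form a free resolution of $Z_n$; this is (2). Next, $Z_n^*=\ker(D_{-n}^*\to D_{-n+1}^*)=\operatorname{im}(D_{-n-1}^*\to D_{-n}^*)$, so $\cdots\to D_{-n-2}^*\to D^*_{-n-1}\to Z_n^*\to0$ is a free resolution with $D^*_{-n-1-i}$ in degree $i$. As $D_j$ is finite free, $D_j^*\otimes L^*\cong\operatorname{Hom}(D_j,L^*)\cong\operatorname{Hom}(D_j\otimes L,R)$, compatibly with differentials. Take homology; $\operatorname{Hom}(-,R)$ is exact. $\square$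

With $N=L^*$, formula (1) turns (2) into $\operatorname{Ext}^i(Z_n,N)$ and (3) into $\operatorname{Ext}^i(N,Z_n)$. So the groups $\operatorname{Ext}^i(Z_n,N)$ for $i\gg0$ live at the end $+\infty$ of $D\otimes L$ and the groups $\operatorname{Ext}^i(N,Z_n)$ at the end $-\infty$. Three things follow.

* *A finite window destroys AB.* Suppose $H_m(D\otimes L)$ is nonzero for a nonempty finite set of integers $m$, with maximum $m_1$. For every $n$ with $n+m_1\ge1$, $\operatorname{Ext}^i(Z_n,L^*)$ is nonzero for $i=n+m_1$ and zero for $i>n+m_1$. As $n$ is arbitrary, the Ext-index is infinite.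
* *(ee) forbids one-sided vanishing.* If (ee) holds, then $H_m(D\otimes L)$ vanishes for $m\gg0$ exactly when it vanishes for $m\ll0$.
* *Periodic complexes never show a window.* If $D$ is periodic and $H_m(D\otimes L)=0$ for $m\gg0$, then it is $0$ for all $m$.

So we want a ring with a non-periodic complete resolution, and yet with the same behavior at both ends for every complete resolution that matters. The plan is to arrange that the differentials depend *polynomially* on $n$ (for each parity of $n$). A nonzero polynomial in $n$ over a field of characteristic $0$ has finitely many zeros in $\mathbb Z$. Those finitely many zeros can make a window, while outside them all ranks agree at both ends.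

## 3. The rings $R(W,q,C)$

**Definition.** Let $k$ be a field with $\operatorname{char}k\ne2$ and $\omega\in\mathbb N$. Let $W=\bigoplus_{j\ge1}W_j$ be a finite-dimensional graded $k$-space with positive weights and $r:=\dim W\ge3$. Let $q$ be a nondegenerate symmetric bilinear form on $W$ with $q(W_i,W_j)=0$ unless $i+j=\omega$, and $C$ a symmetric trilinear form with $C(W_i,W_j,W_l)=0$ unless $i+j+l=\omega$. Define a commutative (not necessarily associative) product $*$ on $W$ by $q(w*w',w'')=C(w,w',w'')$. Let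
$$R(W,q,C)=k\oplus(k\ell\oplus W)\oplus(\ell W\oplus ks)\oplus k\sigma$$
in degrees $0,1,2,3$, where $\ell W$ is a copy of $W$, with the commutative product
$$\begin{aligned}&\ell^2=0,\quad\ell\cdot w=\ell w,\quad ww'=q(w,w')s+\ell(w*w'),\\&\ell s=\sigma,\quad ws=0,\quad(\ell w)w'=q(w,w')\sigma,\quad\ell\cdot\ell w=0,\end{aligned}\tag{4}$$
all products of degree $\ge4$ being $0$.

Two remarks on weights. Since $q$ pairs $W_i$ perfectly with $W_{\omega-i}$, we have $W_j=0$ for $j\ge\omega$ (and $\omega\ge2$). If $w\in W_i$ and $w'\in W_j$, then $w*w'$ is orthogonal to $W_l$ for $l\ne\omega-i-j$, so $W_i*W_j\subseteq W_{i+j}$. Multiplying with $*$ strictly raises weights, so long products die.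

*Example A.* Let $W=\langle x,y,z\rangle$, all of weight $1$, $\omega=2$, $q(x,z)=q(y,y)=1$, other values $0$. Three weights add up to $3\ne\omega$, so $C=0$. The table gives $x^2=z^2=xy=yz=0$, $xz=y^2=s$, and $\ell w$, $\ell s$ are independent: $R=k[\ell]/(\ell^2)\otimes_k k[x,y,z]/(x^2,z^2,xy,yz,xz-y^2)$, of dimension $10$. In general, $C$ deforms such a tensor product.

*Example B.* Let $W=\langle a,b,c,d\rangle$ with weights $1,2,4,5$ and $\omega=6$; let $q(a,d)=q(b,c)=1$, $C(a,a,c)=1$, $C(b,b,b)=1$, other values on basis elements being $0$ up to symmetry. The weights are right: $1+5=2+4=1+1+4=2+2+2=6$. From $q(a*a,c)=1$ we get $a*a=b$; from $q(b*b,b)=1$, $b*b=c$; from $q(a*c,a)=1$, $a*c=d$; all other products of basis elements are $0$.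

**Step 1: $R(W,q,C)$ is an associative ring.** Only products of three elements of degree one need checking. By (4),
$$\big((\alpha\ell+w)(\alpha'\ell+w')\big)(\alpha''\ell+w'')=\big[\alpha q(w',w'')+\alpha'q(w,w'')+\alpha''q(w,w')+C(w,w',w'')\big]\sigma .$$
Indeed the inner product is $\ell(\alpha w'+\alpha'w+w*w')+q(w,w')s$, and then one uses $(\ell u)w''=q(u,w'')\sigma$, $\ell s=\sigma$, $\ell\cdot\ell u=0$, $sw''=0$. The result is symmetric in the three factors, which together with commutativity is associativity.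

**Step 2: it is local artinian Gorenstein.** The ring is $k$ plus a nilpotent ideal $\mathfrak m=R_{\ge1}$ with $\mathfrak m^4=0$. It is generated in degree 1: $\ell W\subseteq R_1R_1$, then $s\in R_1R_1$ because $q\ne0$, and $\sigma=\ell s$. The pairing $R_1\times R_2\to k\sigma$, $(\alpha\ell+w)(\ell w'+\beta s)=(\alpha\beta+q(w,w'))\sigma$, is perfect. An element of the socle has no component in degree $0$; its degree-1 component kills $R_2$ and its degree-2 component is killed by $R_1$, so both vanish. Hence the socle is $k\sigma$. The embedding dimension is $r+1$ and $\lambda(R)=2(r+2)$.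

**Step 3: multiplication by $\ell$ is exact.** We compute
$$\ell(\alpha+\beta\ell+w+\ell w'+\gamma s+\delta\sigma)=\alpha\ell+\ell w+\gamma\sigma .$$
So $(0:\ell)=k\ell\oplus\ell W\oplus k\sigma=\ell R$, of dimension $r+2=\frac12\dim R$. Consequently
$$\bar R:=R/\ell R=k\oplus W\oplus ks,\qquad ww'=q(w,w')s,$$
has the periodic minimal $R$-resolution $\cdots\xrightarrow{\ell}R\xrightarrow{\ell}R\to\bar R\to0$. Its maximal ideal $\bar{\mathfrak m}=W\oplus ks$ has $\bar{\mathfrak m}^2=ks$, $\bar{\mathfrak m}^3=0$, and $\lambda(\bar R)=r+2$.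

**Step 4: Example B is the ring of Theorem 1.** In $R(W,q,C)$ of Example B: $a^2=\ell b$, $b^2=\ell c$, $ac=\ell d$, $ad=bc=s$, $ab=bd=cd=c^2=d^2=\ell^2=0$. So the quotient ring $Q$ displayed in Theorem 1 maps onto $R(W,q,C)$, which has dimension $12$. It remains to see $\dim Q\le12$. Clearly $\dim Q_0=1$, $\dim Q_1=5$. Going through the fifteen quadratic monomials, $Q_2$ is spanned by the five elements $\ell a,\ell b,\ell c,\ell d,ad$. In $Q_3$:

* $\ell\cdot\ell x=0$ for $x\in\{a,b,c,d\}$.
* $\ell a\cdot a=\ell^2b=0$, $\ell a\cdot b=0$, $\ell a\cdot c=\ell^2d=0$, $\ell a\cdot d=\ell ad$.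
* $\ell b\cdot b=\ell^2c=0$, $\ell b\cdot c=\ell ad$, $\ell b\cdot d=0$, and $\ell c\cdot c=\ell c\cdot d=\ell d\cdot d=0$.
* $ad\cdot a=\ell bd=0$, $ad\cdot b=0$, $ad\cdot c=0$, $ad\cdot d=0$.

So $Q_3=k\,\ell ad$, and $Q_4=Q_1\cdot\ell ad=0$ by $\ell^2=0$ and the last line. Hence $\dim Q\le1+5+5+1=12$, and $Q=R(W,q,C)$.

**Theorem 2.** Let $R=R(W,q,C)$. (i) If $\operatorname{char}k=0$, then $R$ satisfies (ee). (ii) If $\operatorname{char}k=p\ge3$, then $R$ is AB, with Ext-index $0$.

## 4. Complexes with leading term $\ell$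

From here to the end of Section 9, $R=R(W,q,C)$. We look for complete resolutions with $D_n=R^b$ and
$$d_n=\ell+\zeta_n+s\eta_n,\qquad\zeta_n\in W\otimes\mathrm{Mat}_b(k),\quad\eta_n\in\mathrm{Mat}_b(k).$$
Here $\ell$ stands for $\ell I$, and $\zeta_n$ is a matrix with entries in $W$. For $x=\sum w_a\otimes A_a$ and $y=\sum w'_c\otimes A'_c$ in $W\otimes\mathrm{Mat}_b(k)$ put
$$x*y=\sum w_a*w'_c\otimes A_aA'_c,\qquad q(x,y)=\sum q(w_a,w'_c)A_aA'_c .$$
Since $q(w,w'*w'')=C(w,w',w'')=q(w*w',w'')$, we have
$$q(x,y*z)=q(x*y,z).\tag{5}$$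
The maps $L_x=x*(\ )$ and $R_x=(\ )*x$ are nilpotent because they raise weights; so $1+L_x$ and $1+R_x$ are invertible. Multiplying out with (4),
$$d_nd_{n+1}=\ell(\zeta_n+\zeta_{n+1}+\zeta_n*\zeta_{n+1})+s\,q(\zeta_n,\zeta_{n+1})+\sigma(\eta_n+\eta_{n+1}),$$
so $d_nd_{n+1}=0$ is equivalent to the three equations
$$\zeta_n+\zeta_{n+1}+\zeta_n*\zeta_{n+1}=0,\tag{6}$$
$$q(\zeta_n,\zeta_{n+1})=0,\tag{7}$$
$$\eta_{n+1}=-\eta_n.\tag{8}$$

**The first attempts, and why they are periodic.** The cheapest rings have $C=0$. Then (6) says $\zeta_{n+1}=-\zeta_n$, so every such complex has period $2$. For instance, in Example A take $b=1$ and $\zeta_n=(-1)^nx$: here (7) is $-q(x,x)=0$, and $d_n=\ell\pm x$. By Section 2 there is no window.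

So take $C\ne0$, and try the smallest matrices, $b=1$. Then $\zeta_n\in W$ and $*$ is commutative, so the relation $x+y+x*y=0$ is symmetric in $x$ and $y$. For given $x$ it has exactly one solution $y=-(1+L_x)^{-1}x$. Both $\zeta_n$ and $\zeta_{n+2}$ solve it for $x=\zeta_{n+1}$, hence $\zeta_{n+2}=\zeta_n$. Again the complex has period $2$. This is the point at which the naive attempt stops, and it shows what is needed: $C\ne0$ and matrices that do not commute.

Before exploiting this we settle exactness, which turns out to be automatic.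

**Lemma 5.** Every complex $(R^b,d_n)_{n\in\mathbb Z}$ with $d_n=\ell+\zeta_n+s\eta_n$ as above is exact.

*Proof.* The idea is to degenerate $d_n$ to $\ell$ by a torus action and to count ranks. Exactness may be checked after extending $k$, so let $k$ be infinite. For $t\in k^\times$ let $\varphi_t$ be the $k$-linear bijection of $R$ with $1\mapsto1$, $\ell\mapsto\ell$, $w\mapsto t^jw$ and $\ell w\mapsto t^j\ell w$ for $w\in W_j$, $s\mapsto t^\omega s$, $\sigma\mapsto t^\omega\sigma$. It is multiplicative: for $w\in W_i,w'\in W_j$ the term $q(w,w')s$ occurs only if $i+j=\omega$, the term $\ell(w*w')$ lies in $\ell W_{i+j}$, $(\ell w)w'=q(w,w')\sigma$ occurs only if $i+j=\omega$, and $\ell s=\sigma$ is respected.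

Let $\zeta_n^{(j)}$ be the component of $\zeta_n$ in $W_j\otimes\mathrm{Mat}_b(k)$ and, for $t\in k$, $d_n(t)=\ell+\sum_jt^j\zeta_n^{(j)}+t^\omega s\eta_n$. For $t\ne0$ this is $\varphi_t$ applied to the entries of $d_n$, so as a $k$-linear map on $R^b$ it equals $\varphi_t\circ d_n\circ\varphi_t^{-1}$ and has the same $k$-rank as $d_n$. At $t=0$ the map is $\ell$, of rank $b\dim\ell R=\frac12\dim R^b$ (Section 3, Step 3). Some minor of that size is a polynomial in $t$ that is nonzero at $t=0$, so it is nonzero for all but finitely many $t$, in particular for some $t\ne0$. Hence $\operatorname{rank}d_n\ge\frac12\dim R^b$ for all $n$. As $d_nd_{n+1}=0$, $\operatorname{rank}d_n+\operatorname{rank}d_{n+1}\le\dim R^b$. So equality holds, and the complex is exact. $\square$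

## 5. A $2\times2$ complex with a linear drift, and a window

Now let $R$ be the ring of Theorem 1, that is Example B in characteristic $0$.

**Step 1: solve the equations weight by weight.** Write $\zeta_m=aA_m+bB_m+cG_m+dP_m$ with scalar matrices. Since $a*a=b$, $b*b=c$, $a*c=c*a=d$, equation (6) reads
$$\begin{aligned}&A_m+A_{m+1}=0,\qquad B_m+B_{m+1}+A_mA_{m+1}=0,\\&G_m+G_{m+1}+B_mB_{m+1}=0,\qquad P_m+P_{m+1}+A_mG_{m+1}+G_mA_{m+1}=0,\end{aligned}$$
and (7) reads $A_mP_{m+1}+P_mA_{m+1}+B_mG_{m+1}+G_mB_{m+1}=0$. Put $\varepsilon=(-1)^m$ and $A_m=\varepsilon A$. Choose $A^2=0$; then $B_m=\varepsilon B$ is allowed. Choose $B^2=B$; then the third equation is $G_m+G_{m+1}=B$, solved by $G_m=\frac12B$. Put $P_m=\varepsilon\Delta_m$. The fourth equation becomes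
$$\varepsilon(\Delta_m-\Delta_{m+1})+\tfrac\varepsilon2(AB-BA)=0,\qquad\text{i.e.}\quad\Delta_{m+1}=\Delta_m+\tfrac12J,\quad J:=AB-BA .$$
Here is the drift: it is driven by a commutator. In (7) the terms $\pm\frac\varepsilon2B^2$ cancel, and what is left is
$$A\Delta_{m+1}+\Delta_mA=0.$$

**Step 2: choose the matrices.** Let
$$A=\begin{pmatrix}0&1\\0&0\end{pmatrix},\quad B=\begin{pmatrix}1&0\\1&0\end{pmatrix},\quad AB=\begin{pmatrix}1&0\\0&0\end{pmatrix},\quad BA=\begin{pmatrix}0&1\\0&1\end{pmatrix},\quad J=\begin{pmatrix}1&-1\\0&-1\end{pmatrix}.$$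
Then $A^2=0$, $B^2=B$, $AJ=-A$, $JA=A$. With $\Delta_m=\frac14I+\frac m2J$ the drift equation holds, and
$$A\Delta_{m+1}+\Delta_mA=\tfrac12A+\tfrac{m+1}2AJ+\tfrac m2JA=\tfrac12A-\tfrac{m+1}2A+\tfrac m2A=0 .$$
So for $m\in\mathbb Z$ the matrices
$$d_m=\ell I+\tfrac12cB+(-1)^m\big(aA+bB+d\,\Delta_m\big)\in\mathrm{Mat}_2(R)\tag{9}$$
satisfy (6), (7) and (8) with $\eta_m=0$. Hence $d_md_{m+1}=0$, and by Lemma 5 the complex $D=(R^2,d_m)_{m\in\mathbb Z}$ is exact: it is a complete resolution.

**Step 3: find a test module that sees the drift.** Let $L=k[u]/(u^2)$ be the $R$-module given by the ring map $R\to k[u]/(u^2)$ with $\ell\mapsto u$, $d\mapsto-4u$, $a,b,c\mapsto0$. It is well defined, because all relations of $R$ are quadratic and $u^2=0$. The value $-4$ is chosen to cancel the constant part $\frac14I$ of $\Delta_m$ for even $m$. We have $d_m\otimes L=u\,\delta_m$ with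
$$\delta_m=I-4(-1)^m\Delta_m=I-(-1)^m(I+2mJ)=\begin{cases}-2mJ&m\text{ even},\\2(I+mJ)&m\text{ odd}.\end{cases}$$
Since $\det(xI+yJ)=(x+y)(x-y)$, $\det\delta_m$ is $-4m^2$ for $m$ even and $4(1-m^2)$ for $m$ odd. As $\operatorname{char}k=0$, $\delta_m$ is singular exactly for $m\in\{-1,0,1\}$.

**Step 4: read off the window.** On $L^2=k^2\oplus uk^2$ we have $\ker(u\delta_m)=\ker\delta_m\oplus uk^2$ and $\operatorname{im}(u\delta_{m+1})=u\operatorname{im}\delta_{m+1}$. So
$$H_m(D\otimes L)\cong\ker\delta_m\oplus\operatorname{coker}\delta_{m+1},$$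
which is nonzero exactly for $m\in\{-2,-1,0,1\}$. This is a finite nonempty window. By Section 2, for every $n\ge0$ the group $\operatorname{Ext}^i_R(Z_n,L^*)$ is nonzero for $i=n+1$ and zero for $i>n+1$. **The Ext-index of $R$ is infinite.**

In this example the drift is linear in $m$, so the window is the zero set of a determinant polynomial in $m$. It remains to prove Theorem 2, in particular that $R$ satisfies (ee). This concerns all pairs of modules and takes most of the work.

## 6. Polynomial dependence on the index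

**Lemma 6.** Let $\zeta_n\in W\otimes\mathrm{Mat}_b(k)$, $\eta_n\in\mathrm{Mat}_b(k)$, $n\ge1$, satisfy (6), (7), (8) for all $n\ge1$.

(a) They extend to sequences indexed by $n\in\mathbb Z$ satisfying (6), (7), (8) for all $n\in\mathbb Z$.

(b) If $\operatorname{char}k=0$, the functions $n\mapsto\zeta_{2n}$ and $n\mapsto\zeta_{2n+1}$ ($n\in\mathbb Z$) are polynomial in $n$. If $\operatorname{char}k=p>0$, the sequence $(\zeta_n)_{n\in\mathbb Z}$ is periodic.

*Proof.* (a) *Going backward.* Equation (6) can be solved for $\zeta_n$: it says $(1+R_{\zeta_{n+1}})\zeta_n=-\zeta_{n+1}$. So define recursively $\zeta_n=-(1+R_{\zeta_{n+1}})^{-1}\zeta_{n+1}$ for $n\le0$, and $\eta_n=(-1)^{n-1}\eta_1$; then (6) and (8) hold for all $n$. Equation (7) now has no freedom left, but it propagates. Using (6) for $n+1$, then (5), then (6) for $n$,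
$$q(\zeta_n,\zeta_{n+1})=-q(\zeta_n,\zeta_{n+2})-q(\zeta_n,\zeta_{n+1}*\zeta_{n+2})=-q(\zeta_n+\zeta_n*\zeta_{n+1},\zeta_{n+2})=q(\zeta_{n+1},\zeta_{n+2}).$$
So $q(\zeta_n,\zeta_{n+1})$ does not depend on $n$, and it is $0$ for $n\ge1$.

(b) *Two steps at a time.* By (6), $\zeta_{n+1}=\Phi(\zeta_n)$ with the polynomial map $\Phi(\zeta)=-(1+L_\zeta)^{-1}\zeta=-\sum_{i\ge0}(-1)^iL_\zeta^i\zeta$. In weight $j$ the terms with $i\ge1$ involve at least two factors of positive weights adding up to $j$. So $\Phi(\zeta)^{(j)}=-\zeta^{(j)}$ plus a polynomial in the $\zeta^{(i)}$, $i<j$. Applying $\Phi$ twice, the signs cancel: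
$$\zeta_{2n+2}^{(j)}-\zeta_{2n}^{(j)}=P_j(\zeta_{2n}^{(i)}:i<j),\qquad n\in\mathbb Z,$$
with $P_j$ polynomial. Argue by induction on $j$. In characteristic $0$ the right side is a polynomial in $n$ by induction. Every polynomial $g(n)$ is of the form $G(n+1)-G(n)$ with $G$ polynomial (use the basis of binomial coefficients), and a function on $\mathbb Z$ with zero difference is constant. So $\zeta_{2n}^{(j)}$ is polynomial in $n$. In characteristic $p$ the right side is periodic in $n$ with some period $\pi$; its sum over $p\pi$ consecutive values is $p$ times the sum over one period, i.e. $0$. So $\zeta_{2n}^{(j)}$ has period $p\pi$ in $n$. Finally $\zeta_{2n+1}=\Phi(\zeta_{2n})$. $\square$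

So for complexes of the special form $\ell+\zeta_n+s\eta_n$ the two ends behave alike. What stands between this and (ee) is that an arbitrary module has a resolution of an arbitrary shape: its Betti numbers may grow, and its differentials need not have an invertible $\ell$-coefficient. Section 7 deals with growth, Section 8 with the $\ell$-coefficient.

## 7. Growth of Betti numbers

Let $\rho>1$ be the larger root of $x^2-rx+1$, so $\rho+\rho^{-1}=r$ (recall $r\ge3$). We show that every sequence of Betti numbers is $O(\rho^n)$, and that an unbounded one is at least $c\rho^n$. It is important that the same $\rho$ occurs in both bounds.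

**Lemma 7.** For every $L$ there is a constant $C_L$ with $b_n(L)\le C_L\rho^n$ for all $n$.

*Proof.* By a composition series and the long exact sequences of Tor, $b_n(L)\le\lambda(L)b_n(k)$. So take $L=k$.

**Step 1: an auxiliary algebra.** We first resolve the residue field over $\bar R=k\oplus W\oplus ks$. Its Betti numbers do not change if $k$ is replaced by an algebraic closure, so let $k$ be algebraically closed for this and the next step. As $\operatorname{char}k\ne2$, nondegenerate symmetric forms of the same dimension are isometric, so there is a basis $x_1,\dots,x_r$ of $W$ with $q(x_i,x_j)=\delta_{i+j,r+1}$. Let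
$$\mathcal A=k\langle z_1,\dots,z_r\rangle/\Big(\sum_iz_iz_{r+1-i}\Big).$$
For the degree-lexicographic order with $z_1>\dots>z_r$ the leading word of the relation is $z_1z_r$, which does not overlap itself. By the diamond lemma (with no overlaps there is nothing to check), the words not containing $z_1z_r$ form a basis of $\mathcal A$. Two consequences, with $h_n:=\dim\mathcal A_n$ and $h_{-1}:=0$:

* $h_n=rh_{n-1}-h_{n-2}$ for $n\ge1$, and $h_0=1$. Prefix a letter to a basis word of length $n-1$ and discard the words $z_1z_rv$; here $z_rv$ is a basis word exactly when $v$ is one.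
* Left multiplication by $z_r$ is injective on $\mathcal A$: it sends basis words to distinct basis words.

Solving the recursion, $h_n=(\rho^{n+1}-\rho^{-n-1})/(\rho-\rho^{-1})\le C'\rho^n$.

**Step 2: the resolution over $\bar R$.** Write $\vee$ for $k$-duals. Let $K_n=\bar R\otimes_k\mathcal A_n^\vee$ with $\partial(g\otimes f)=\sum_igx_i\otimes f(z_i\,\cdot\,)$. Then
$$\partial^2(g\otimes f)=\sum_{i,j}gx_ix_j\otimes f(z_iz_j\,\cdot\,)=gs\otimes f\Big(\sum_iz_iz_{r+1-i}\,\cdot\,\Big)=0 .$$
The part of total degree $m\ge1$ is $\mathcal A_m^\vee\to W\otimes\mathcal A_{m-1}^\vee\to ks\otimes\mathcal A_{m-2}^\vee$, where the second map sends $x_j\otimes f$ to $s\otimes f(z_{r+1-j}\,\cdot\,)$. It is dual to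
$$0\to\mathcal A_{m-2}\to\mathcal A_{m-1}^r\to\mathcal A_m\to0,\qquad a\mapsto(z_{r+1-i}a)_i,\quad(a_i)\mapsto\sum_iz_ia_i .$$
The first map is injective (its component $i=1$ is $z_ra$), the second is surjective, the composite is $0$, and $h_{m-2}-rh_{m-1}+h_m=0$. So this is exact. The part of degree $0$ is $k$. Hence $K_\bullet$ is a minimal $\bar R$-resolution of the residue field and $b_n^{\bar R}(k)=h_n$.

**Step 3: from $\bar R$ to $R$.** Use the change of rings spectral sequence $\operatorname{Tor}_p^{\bar R}(k,\operatorname{Tor}^R_q(\bar R,k))\Rightarrow\operatorname{Tor}^R_{p+q}(k,k)$. By the periodic minimal resolution of $\bar R$, $\operatorname{Tor}^R_q(\bar R,k)\cong k$ for all $q\ge0$. So $b_n^R(k)\le\sum_{p\le n}h_p\le C\rho^n$. $\square$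

**Lemma 8.** For every $M$, either $(b_i(M))$ is bounded, or there is $c>0$ with $b_i(M)\ge c\rho^i$ for $i\gg0$.

*Proof.* **Step 1: a recursive inequality.** Let $F$ be the minimal resolution, $\Omega^i=\Omega^iM$, $N_i=\Omega^i/\ell\Omega^i$, $\bar F_i=F_i/\ell F_i$, $b_i=b_i(M)$. By the periodic resolution of $\bar R$, for all $i\ge0$
$$\operatorname{Tor}_1^R(\Omega^i,\bar R)\cong\operatorname{Tor}_{i+1}^R(M,\bar R)\cong(0:_M\ell)/\ell M,$$
of a length $h$ independent of $i$. Tensor $0\to\Omega^{i+1}\to F_i\to\Omega^i\to0$ with $\bar R$: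
$$0\to\operatorname{Tor}_1^R(\Omega^i,\bar R)\to N_{i+1}\to\bar F_i\to N_i\to0 .$$
Let $X_i$ be the image of $N_{i+1}\to\bar F_i$; it lies in $\bar{\mathfrak m}\bar F_i$ by minimality. Then $\lambda(N_{i+1})=h+\lambda(X_i)$ and $\lambda(X_i)=(r+2)b_i-\lambda(N_i)$. Moreover $\mu(X_i)\le\mu(N_{i+1})=b_{i+1}$ and $\lambda(\bar{\mathfrak m}X_i)\le\lambda(\bar{\mathfrak m}^2\bar F_i)=b_i$, so $\lambda(X_i)\le b_{i+1}+b_i$. For $i\ge1$ this gives
$$b_{i+1}\ge\lambda(X_i)-b_i=(r+1)b_i-\lambda(N_i),\qquad\lambda(N_i)=h+\lambda(X_{i-1})\le h+b_i+b_{i-1},$$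
and therefore
$$b_{i+1}\ge rb_i-b_{i-1}-h\qquad(i\ge1).\tag{10}$$

**Step 2: solve it.** Put $\kappa=h/(r-2)$, $u_i=b_i-\kappa$, $v_i=u_i-\rho^{-1}u_{i-1}$. Since $\kappa(r-2)=h$, (10) becomes $u_{i+1}\ge ru_i-u_{i-1}$. As $r-\rho^{-1}=\rho$, this says $v_{i+1}\ge\rho v_i$ for $i\ge1$. If some $v_{i_0}>0$, then $v_i\ge\rho^{i-i_0}v_{i_0}$ for $i\ge i_0$, and $u_{i-1}\ge-\kappa$ gives $b_i=v_i+\rho^{-1}u_{i-1}+\kappa\ge v_i$. Otherwise all $v_i\le0$, so $u_i\le\rho^{-1}u_{i-1}\le\max(0,u_{i-1})$ for all $i\ge1$, and $b_i$ is bounded. $\square$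

**Lemma 9.** If $\operatorname{Tor}_i^R(M,L)=0$ for $i\gg0$, then $M$ or $L$ has bounded Betti numbers.

*Proof.* Suppose both sequences are unbounded. Replacing $M$ by a high syzygy keeps this, and we may assume $\operatorname{Tor}_i(M,L)=0$ for all $i>0$. Then the tensor product of the minimal resolutions of $M$ and $L$ is a minimal resolution of $M\otimes L$, so $b_n(M\otimes L)=\sum_ib_i(M)b_{n-i}(L)$. By Lemma 8 all but a bounded number of these $n+1$ terms are at least a fixed multiple of $\rho^i\rho^{n-i}=\rho^n$. So $b_n(M\otimes L)\ge c'n\rho^n$ for $n\gg0$ with some $c'>0$, contradicting Lemma 7. $\square$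

## 8. The $\ell$-coefficient becomes invertible

Let $M$ have bounded Betti numbers and minimal resolution $F$, $F_n=R\otimes_kE_n$, $\dim E_n=b_n$. For $n\ge1$ write
$$d_n|_{E_n}=\ell Y_n+\zeta_n+\ell D_n+sS_n+\sigma V_n,\tag{11}$$
$$Y_n,S_n,V_n:E_n\to E_{n-1},\qquad\zeta_n,D_n:E_n\to W\otimes E_{n-1}.$$

**Proposition 10.** $Y_n$ is bijective for all $n\gg0$. In particular $b_n$ is eventually constant.

*A direct attempt.* One would like to isolate $Y_n$ by killing $W$, that is, by tensoring with $R/(W)=k[\ell]/(\ell^2)$. The complex $F\otimes k[\ell]/(\ell^2)$ has differential $\ell Y_n$, and its homology in degree $n\ge1$ is $\ker Y_n\oplus\operatorname{coker}Y_{n+1}$. But this homology is $\operatorname{Tor}^R_n(M,k[\ell]/(\ell^2))$, and nothing says that it vanishes; its vanishing is just what we want to prove. The boundedness of the Betti numbers has to be used.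

*The extreme case.* Suppose $C=0$ and $Y_n=0$ for all $n$; we want $b_n$ to grow. For $\xi=\sum w\otimes c\in W\otimes E_n$ put $Q_n\xi=\sum q(w,\zeta_nc)$ and $B_n\xi=\sum q(w,D_nc)$. By (4), $d_n\xi=sQ_n\xi+\sigma B_n\xi$. Let $n\ge2$ and $Q_n\xi=0$. Then $d_n\xi=\ell\cdot sB_n\xi$ and $d_{n-1}(sB_n\xi)=\sigma Y_{n-1}B_n\xi=0$. By exactness $sB_n\xi=d_ng$, so $d_n(\xi-\ell g)=0$ and $\xi=\ell g+d_{n+1}g'$. The component of $\ell g$ in $W\otimes E_n$ is zero, that of $d_{n+1}g'$ is $\zeta_{n+1}c$ with $c\in E_{n+1}$ the degree-0 component of $g'$. So $\ker Q_n\subseteq\zeta_{n+1}(E_{n+1})$, whence $b_{n+1}\ge rb_n-b_{n-1}$, which forces growth unless $b_n$ dies out.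

*The idea.* In general we carve out of $E_n$ the part $T_n$ that is eventually killed by products of $Y$'s, run the same argument on $T_n$ (with $\ell$ divided out many times instead of once), and conclude $\dim T_{n+1}\ge r\dim T_n-\dim T_{n-1}$ for large $n$. Boundedness then kills $T_n$.

*Proof of Proposition 10.* Regard $W\otimes E_n\subset F_n$. Define $L_n:W\otimes E_n\to W\otimes E_{n-1}$ by $L_n(w\otimes c)=w*\zeta_n(c)$, and $Q_n,B_n:W\otimes E_n\to E_{n-1}$ by $Q_n(w\otimes c)=q(w,\zeta_nc)$ and $B_n(w\otimes c)=q(w,D_nc)$, where $*$ and $q$ act on the $W$-factors. Write $Y_n$ also for $1\otimes Y_n$ on $W\otimes E_n$, and put $\theta_n=Y_n+L_n$. Note that $L_n$ strictly raises the weight of the $W$-factor.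

**Step 1 (identities): what $d^2=0$ says.** For $c\in E_n$, the degree-2 part of $d_{n-1}d_nc$ comes from $\ell Y_nc+\zeta_nc$ only. The first term contributes $\ell\,\zeta_{n-1}Y_nc$. A summand $w\otimes c'$ of $\zeta_nc$ contributes $w(\ell Y_{n-1}c'+\zeta_{n-1}c')=\ell(w\otimes Y_{n-1}c')+s\,q(w,\zeta_{n-1}c')+\ell(w*\zeta_{n-1}c')$. The component in $\ell W\otimes E_{n-2}$ must vanish:
$$\zeta_{n-1}Y_n=-\theta_{n-1}\zeta_n.\tag{12}$$
For $\xi\in W\otimes E_n$ and $\tau\in E_n$, table (4) gives
$$d_n(\xi+s\tau)=\ell\,\theta_n\xi+s\,Q_n\xi+\sigma(B_n\xi+Y_n\tau).\tag{13}$$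
Indeed $w\cdot\ell Y_nc$ and $w\zeta_nc$ give the $\ell$- and $s$-parts, $w\cdot\ell D_nc=q(w,D_nc)\sigma$, $ws=w\sigma=0$; and $s\,d_n\tau=\sigma Y_n\tau$. Apply $d_{n-1}$ to (13). By (13) again, $\ell\,d_{n-1}(\theta_n\xi)=\sigma Q_{n-1}\theta_n\xi$; also $d_{n-1}(sQ_n\xi)=\sigma Y_{n-1}Q_n\xi$, and $d_{n-1}(\sigma\,\cdot)=0$. So
$$Q_{n-1}\theta_n+Y_{n-1}Q_n=0.\tag{14}$$

**Step 2 (stabilization): define $T_n$.** For $m\le n$ let $Y_{m,n}=Y_{m+1}\cdots Y_n:E_n\to E_m$ and $v(m,n)=\operatorname{rank}Y_{m,n}$. This is nonincreasing in $n$, and $v(m,n)\le v(m',n)$ for $m\le m'\le n$, because $Y_{m,n}=Y_{m,m'}Y_{m',n}$. So $v_\infty(m)=\lim_nv(m,n)$ is nondecreasing in $m$ and bounded; let it be constant, $=v$, for $m\ge m_0$. For $m\ge m_0$ choose $\nu(m)>m$, nondecreasing in $m$, with $v(m,n)=v$ for all $n\ge\nu(m)$. Put $n_1=\nu(m_0)$ and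
$$T_n=\ker Y_{m_0,n}\qquad(n\ge n_1),$$
a subspace of codimension $v$ in $E_n$. Then:

* (a) If $m\ge m_0$ and $n\ge\nu(m)$, then $\ker Y_{m,n}=T_n$. Indeed $\ker Y_{m,n}\subseteq\ker Y_{m_0,n}$, and both have codimension $v$.
* (b) For $n\ge n_1$: $Y_{n+1}T_{n+1}\subseteq T_n$, and the induced map $\bar Y_{n+1}:E_{n+1}/T_{n+1}\to E_n/T_n$ is bijective. Since $Y_{m_0,n+1}=Y_{m_0,n}Y_{n+1}$, an element is in $T_{n+1}$ exactly if its image under $Y_{n+1}$ is in $T_n$; so $\bar Y_{n+1}$ is defined and injective, and both sides have dimension $v$.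
* (c) If $m\ge n_1$ and $n\ge\nu(m)$, then $E_m=T_m\oplus\operatorname{im}Y_{m,n}$. By (b) the image maps onto $E_m/T_m$, and both have dimension $v$.

**Step 3: $\zeta$ respects $T$.** *There is $n_2>n_1$ with $\zeta_nT_n\subseteq W\otimes T_{n-1}$ for $n\ge n_2$.* Let $\zeta^{(j)}$ be the component in $W_j$. By induction on $j$ we find $p_j\ge n_1+1$ with
$$\zeta_n^{(i)}T_n\subseteq W_i\otimes T_{n-1}\quad\text{for all }i\le j,\ n\ge p_j .$$
Put $p_0=n_1+1$ (there is nothing of weight $0$). Given $p:=p_{j-1}$, let $c\in T_n$ with $n\ge p+1$. The weight-$j$ part of (12) is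
$$\zeta_{n-1}^{(j)}Y_nc=-Y_{n-1}\zeta_n^{(j)}c-(L_{n-1}\zeta_nc)^{(j)} .$$
The last term is built from $\zeta_n^{(i)}c$ followed by $\zeta_{n-1}^{(i')}$ with $i+i'=j$, so $i,i'<j$. Since $n-1\ge p$, it lies in $W_j\otimes T_{n-2}$ by induction. Thus
$$\zeta_{n-1}^{(j)}Y_nc\equiv-Y_{n-1}\zeta_n^{(j)}c\mod W_j\otimes T_{n-2}.$$
This iterates: for $p\le m'<n$,
$$\zeta_{m'}^{(j)}Y_{m',n}c\equiv\pm Y_{m'-1,n-1}\zeta_n^{(j)}c\mod W_j\otimes T_{m'-1}.$$
For $m'=n-1$ this is the previous line. To pass from $m'$ to $m'-1\ge p$, apply the previous line to $Y_{m',n}c\in T_{m'}$ in place of $c$, insert the congruence for $m'$, and use $Y_{m'-1}T_{m'-1}\subseteq T_{m'-2}$. All indices of $T$ stay $\ge p-1\ge n_1$. Now take $m'=p$ and $n\ge\nu(p)$. Then $Y_{p,n}c=0$ by (a), so $Y_{p-1,n-1}\zeta_n^{(j)}c\in W_j\otimes T_{p-1}$. Since $Y_{p-1,n-1}$ induces an injection $E_{n-1}/T_{n-1}\to E_{p-1}/T_{p-1}$ by (b), $\zeta_n^{(j)}c\in W_j\otimes T_{n-1}$. So $p_j=\nu(p)$ works. Finally put $n_2=p_\omega$.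

Hence for $n\ge n_2$ the maps $\theta_n,L_n,Y_n$ send $W\otimes T_n$ to $W\otimes T_{n-1}$, and $Q_n(W\otimes T_n)\subseteq T_{n-1}$.

**Step 4: long products of $\theta$'s vanish on $T$.** *For $m\ge n_2$ there is $\eta(m)\ge\nu(m)$ with $\theta_{m+1}\cdots\theta_n=0$ on $W\otimes T_n$ for all $n\ge\eta(m)$.* Put $\mu_0=m$, $\mu_{i+1}=\nu(\mu_i)$, $\eta(m)=\mu_\omega$. Since the $\theta$'s preserve the spaces $W\otimes T$, it suffices to treat $n=\mu_\omega$. Expand the product into words in $Y$'s and $L$'s. Words with at least $\omega$ letters $L$ vanish, because $L$ raises weights and $W_j=0$ for $j\ge\omega$. In any other word one of the $\omega$ index blocks $(\mu_i,\mu_{i+1}]$ contains no $L$. The letters applied before that block map $W\otimes T_n$ into $W\otimes T_{\mu_{i+1}}$, and on the block the word acts as $Y_{\mu_i,\mu_{i+1}}$, which is $0$ on $W\otimes T_{\mu_{i+1}}$ by (a).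

**Step 5: divide by $\ell$ repeatedly.** *Let $n\ge\eta(n_2)$, $\xi\in W\otimes T_n$ and $Q_n\xi=0$. Then $\xi=\zeta_{n+1}c$ for some $c\in E_{n+1}$.* For $\tau\in E_n$, to be chosen, put $\xi_0=\xi$, $\tau_0=\tau$,
$$\xi_{j+1}=\theta_{n-j}\xi_j,\qquad\tau_{j+1}=Y_{n-j}\tau_j+B_{n-j}\xi_j,\qquad x_j=\xi_j+s\tau_j\in F_{n-j}.$$
By (14) and induction $Q_{n-j}\xi_j=0$ for all $j$, so (13) gives $dx_j=\ell\xi_{j+1}+\sigma\tau_{j+1}=\ell x_{j+1}$. We want this chain to end in $0$. By Step 4, $\xi_j=0$ for $j\ge n-n_2$. Moreover $\tau_{n-n_2}=Y_{n_2,n}\tau+\tau^\circ$ with $\tau^\circ$ independent of $\tau$. Since $n\ge\nu(n_2)$, (c) lets us choose $\tau$ with $\tau_{n-n_2}\in T_{n_2}$. From then on only $Y$'s act, so $\tau_{n-m_0}=Y_{m_0,n_2}\tau_{n-n_2}=0$, and $x_{n-m_0}=0$.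

Now go back up. We claim $x_j\in\ell F_{n-j}+d(F_{n-j+1})$ for $0\le j\le n-m_0$. This is true for $j=n-m_0$. If $x_{j+1}=\ell f+dg$ with $0\le j<n-m_0$, then $dx_j=\ell x_{j+1}=\ell\,dg=d(\ell g)$ because $\ell^2=0$. So $x_j-\ell g\in\ker d_{n-j}=\operatorname{im}d_{n-j+1}$, as $n-j\ge1$. For $j=0$ we get $\xi+s\tau=\ell f+d_{n+1}g$. Compare components in $W\otimes E_n$: $s\tau$ and $\ell f$ have none, and $d_{n+1}g$ has $\zeta_{n+1}c$ with $c\in E_{n+1}$ the degree-0 component of $g$. So $\xi=\zeta_{n+1}c$.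

**Step 6: choose $c$ in $T_{n+1}$.** *For $n\gg0$ one can take $c\in T_{n+1}$ in Step 5.* For $p\ge n_2$ let $\Gamma_p$ be the kernel of the map $E_p/T_p\to W\otimes E_{p-1}/T_{p-1}$ induced by $\zeta_p$ (Step 3). If $\zeta_{p+1}c\in W\otimes T_p$, then by (12) $\zeta_pY_{p+1}c=-\theta_p\zeta_{p+1}c\in W\otimes T_{p-1}$. So $\bar Y_{p+1}$ maps $\Gamma_{p+1}$ injectively into $\Gamma_p$. Hence $\dim\Gamma_p$ is nonincreasing in $p$, and there is $n_3\ge n_2$ such that $\bar Y_{p+1}:\Gamma_{p+1}\to\Gamma_p$ is bijective for all $p\ge n_3$.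

Let $n\ge n_3$ and $\zeta_{n+1}c=\xi\in W\otimes T_n$, so the class of $c$ lies in $\Gamma_{n+1}$. With $p=\eta(n)$ choose $g\in E_{p+1}$ with class in $\Gamma_{p+1}$ and $Y_{n+1,p+1}g\equiv c\bmod T_{n+1}$. Iterating (12),
$$\zeta_{n+1}Y_{n+1,p+1}g=\pm\theta_{n+1}\cdots\theta_p\,\zeta_{p+1}g=0,$$
by Step 4 with $m=n$, since $\zeta_{p+1}g\in W\otimes T_p$. So $c-Y_{n+1,p+1}g\in T_{n+1}$ is another preimage of $\xi$ under $\zeta_{n+1}$; replace $c$ by it.

**Step 7: count dimensions.** By Steps 5 and 6 there is $n_4$ such that for $n\ge n_4$ the kernel of $Q_n:W\otimes T_n\to T_{n-1}$ is contained in $\zeta_{n+1}(T_{n+1})$. With $t_n=\dim T_n$ we get $rt_n-t_{n-1}\le t_{n+1}$, so $t_{n+1}+t_{n-1}\ge3t_n$. If $t_n\ge t_{n-1}$ and $t_n>0$ for some $n\ge n_4$, then $t_{n+1}\ge2t_n$, and inductively $t_{n+i}\ge2^it_n$, contradicting the boundedness of $b_n$. So $t_n<t_{n-1}$ whenever $t_n>0$ and $n\ge n_4$. Hence $t_n=0$ for $n\gg0$, and then $Y_{n+1}$ is bijective by (b). $\square$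

## 9. Normal form of resolutions and the proof of Theorem 2

**Lemma 11.** Let $M$ have bounded Betti numbers. For some $n_0$, $M'=\Omega^{n_0}M$ has a minimal resolution with $F_n=R^b$ ($n\ge0$) and $d_n=\ell+\zeta_n+s\eta_n$ ($n\ge1$), $\zeta_n\in W\otimes\mathrm{Mat}_b(k)$, $\eta_n\in\mathrm{Mat}_b(k)$.

*Proof.* By Proposition 10 we may choose $n_0$ such that in the minimal resolution of $\Omega^{n_0}M$ all $F_n=R^b$ and all $Y_n$ are invertible. (If $b=0$, everything below is zero.) We clean up one differential by column operations. Let $d=\ell Y+\zeta+\ell D+sS+\sigma V$ with $Y$ invertible. After right multiplication by $Y^{-1}$ assume $Y=1$. For $u\in W\otimes\mathrm{Mat}_b(k)$,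
$$d(1+u)=\ell+\zeta+\ell(D+u+\zeta*u)+s(S+q(\zeta,u))+\sigma(V+q(D,u)).$$
Take $u=-(1+L_\zeta)^{-1}D$; then $d(1+u)=\ell+\zeta+sS'+\sigma V'$. Since $\ell\cdot s=\sigma$ and $\zeta s=0$, $d(1+u)(1-sV')=\ell+\zeta+sS'$. So $dU$ has the desired form for some $U\in GL_b(R)$.

Apply this to $d_1$ by changing the basis of $F_1$. This replaces $d_2$ by $U^{-1}d_2$. Since the entries of $d_2$ lie in $\mathfrak m$, the $\ell$-coefficient of $U^{-1}d_2$ is the constant term of $U^{-1}$ times $Y_2$, so it is still invertible. Continue with $d_2$ (changing the basis of $F_2$), $d_3$, and so on. $\square$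

By Section 4 these $\zeta_n,\eta_n$ satisfy (6), (7), (8) for $n\ge1$. By Lemma 6(a) the resolution of $M'$ extends to a complex $D=(R^b,d_n)_{n\in\mathbb Z}$ of the same form, which is exact by Lemma 5. So $D$ is a complete resolution with $Z_0=\operatorname{coker}d_1=M'$.

**Proof of Theorem 2(i).** Let $\operatorname{char}k=0$.

**Step 1: reduce to Tor and to bounded Betti numbers.** Put $L=N^*$. By (1), $\operatorname{Ext}^i(M,N)=0$ iff $\operatorname{Tor}_i(M,L)=0$, and $\operatorname{Ext}^i(N,M)=0$ iff $\operatorname{Tor}_i(M^*,L^*)=0$ (as $N\cong L^*$). So it suffices to show: *if $\operatorname{Tor}_i(M,L)=0$ for $i\gg0$, then $\operatorname{Tor}_i(M^*,L^*)=0$ for $i\gg0$*; the converse follows by applying this to $M^*,L^*$. The claim is symmetric in $M$ and $L$, so by Lemma 9 we may assume that $M$ has bounded Betti numbers. Take $n_0$, $M'=\Omega^{n_0}M$ and $D$ as above.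

**Step 2: the homology of $D\otimes L$ is the same at both ends.** View $d_n\otimes L$ as a $k$-linear map on $L^b$, and let $\Lambda=\dim_kL^b$. By Lemma 6(b) and (8), the matrices of $d_{2n}\otimes L$ and of $d_{2n+1}\otimes L$ are polynomial in $n\in\mathbb Z$. In characteristic $0$ a minor that is not the zero polynomial vanishes for only finitely many $n\in\mathbb Z$. So there are $r_0,r_1$ with $\operatorname{rank}(d_n\otimes L)=r_{n\bmod2}$ for all $|n|\gg0$. Hence
$$\dim_kH_n(D\otimes L)=\Lambda-r_0-r_1\qquad\text{for all }|n|\gg0.\tag{15}$$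
By (2), $H_n(D\otimes L)=\operatorname{Tor}_n(M',L)\cong\operatorname{Tor}_{n+n_0}(M,L)=0$ for $n\gg0$. So the number in (15) is $0$, and $H_n(D\otimes L)=0$ for $n\ll0$.

**Step 3: translate back.** By (3) with $n=0$, $\operatorname{Tor}_i(M'^*,L^*)\cong\operatorname{Hom}(H_{-1-i}(D\otimes L),R)=0$ for $i\gg0$. Let $F$ be the minimal resolution of $M$. Dualizing $0\to M'\to F_{n_0-1}\to\dots\to F_0\to M\to0$ gives an exact sequence $0\to M^*\to F_0^*\to\dots\to F_{n_0-1}^*\to M'^*\to0$. So $\operatorname{Tor}_i(M^*,L^*)\cong\operatorname{Tor}_{i+n_0}(M'^*,L^*)=0$ for $i\gg0$. $\square$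

**Proof of Theorem 2(ii).** Let $\operatorname{char}k=p\ge3$ and let $\operatorname{Ext}^i(M,N)=0$ for $i\gg0$, i.e. $\operatorname{Tor}_i(M,L)=0$ for $i\gg0$ with $L=N^*$. Since Tor is symmetric, Lemma 9 allows us to assume that $M$ has bounded Betti numbers (what we shall show is $\operatorname{Tor}_i(M,L)=0$ for all $i\ge1$, which is symmetric too). Take $M'$ and $D$ as above.

**Step 1: no window.** By Lemma 6(b) and (8) the complex $D$ is periodic. So $H_n(D\otimes L)=\operatorname{Tor}_n(M',L)=0$ for $n\gg0$ gives $H_n(D\otimes L)=0$ for all $n\in\mathbb Z$.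

**Step 2: from $M'$ back to $M$.** Since $D$ is exact, there are exact sequences
$$0\to M'\to F_{n_0-1}\to\dots\to F_0\to M\to0,\qquad0\to M'\to D_{-1}\to\dots\to D_{-n_0}\to Z_{n_0}\to0$$
whose middle terms are free, hence injective. By the dual of Schanuel's lemma, $M$ and $Z_{n_0}$ become isomorphic after adding free summands. Hence by (2), for all $i\ge1$, $\operatorname{Tor}_i(M,L)\cong\operatorname{Tor}_i(Z_{n_0},L)\cong H_{i-n_0}(D\otimes L)=0$. So $\operatorname{Ext}^i(M,N)=0$ for all $i\ge1$. As $\operatorname{Hom}(R,R)\ne0$, the Ext-index is $0$; and $R$ is Gorenstein, so it is AB. $\square$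

**Proof of Theorem 1.** By Section 3, Step 4, the ring of Theorem 1 is $R(W,q,C)$ for Example B, with $r=4$. It is local artinian Gorenstein by Section 3, Step 2, and satisfies (ee) by Theorem 2(i). Its Ext-index is infinite by Section 5. $\square$

## 10. All dimensions and all codimensions at least five

**Proof of Theorem 3.**

**Step 1: dimension $0$, codimension $e\ge5$.** We enlarge $W$ by a part that does not interfere. Let $W=\langle a,b,c,d\rangle$ be as in Example B and let $W'$ have dimension $e-5$, placed in weight $3$. Let $q$ on $W\oplus W'$ be the orthogonal sum with any nondegenerate symmetric form on $W'$ (the weights fit: $3+3=6=\omega$), and extend $C$ by $0$. The ring $R_e=R(W\oplus W',q,C)$ has embedding dimension $(4+e-5)+1=e$, and satisfies (ee) by Theorem 2(i). The matrices (9) involve only $\ell,a,b,c,d$, whose products in $R_e$ are given by the same formulas. So they form a complex, exact by Lemma 5 for $R_e$. The test module $L=k[u]/(u^2)$ becomes an $R_e$-module by $\ell\mapsto u$, $d\mapsto-4u$,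 $a,b,c\mapsto0$, $W'\mapsto0$; this is a ring map because it factors through $R_e/\mathfrak m^2$. The computation of Section 5, Steps 3 and 4, is unchanged, so $R_e$ has infinite Ext-index and is not AB.

**Step 2: infinite Ext-index in dimension $d$.** Let $S=R_e[[x_1,\dots,x_d]]$. It is local with residue field $k$, Gorenstein of dimension $d$, and its embedding dimension is $e+d$, so its codimension is $e$. The map $R_e\to S$ is faithfully flat, and $\operatorname{Ext}^i_S(M\otimes S,N\otimes S)\cong\operatorname{Ext}^i_{R_e}(M,N)\otimes_{R_e}S$. So every pair over $R_e$ gives a pair over $S$ with the same set of nonvanishing degrees, and the Ext-index of $S$ is infinite.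

**Step 3: (ee) lifts along a regular element.** By induction on $d$ it suffices to show: *if $S$ is Gorenstein local, $x\in\mathfrak m_S$ is $S$-regular and $S/xS$ satisfies (ee), then so does $S$.* Let $\operatorname{Ext}^i_S(M,N)=0$ for $i\gg0$; we must show $\operatorname{Ext}^i_S(N,M)=0$ for $i\gg0$. Since $\operatorname{Ext}^i_S(-,S)=0$ for $i>\dim S$, replacing $M$ or $N$ by a syzygy only shifts both families of Ext groups by one degree for large $i$. So this changes neither the hypothesis nor the conclusion, and we may assume that $M$ and $N$ are submodules of free modules. Then $x$ is regular on both. Recall that if $x$ is regular on $S$ and on $X$, and $xZ=0$, then $\operatorname{Ext}^i_S(X,Z)\cong\operatorname{Ext}^i_{S/xS}(X/xX,Z)$, because a free $S$-resolution of $X$ reduces modulo $x$ to a free resolution of $X/xX$.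

From $0\to N\xrightarrow{x}N\to N/xN\to0$ we get, for $i\gg0$, $0=\operatorname{Ext}^i_S(M,N/xN)\cong\operatorname{Ext}^i_{S/xS}(M/xM,N/xN)$. By (ee) for $S/xS$, for $i\gg0$, $0=\operatorname{Ext}^i_{S/xS}(N/xN,M/xM)\cong\operatorname{Ext}^i_S(N,M/xM)$. Now $0\to M\xrightarrow{x}M\to M/xM\to0$ shows that for $i\gg0$ the element $x$ acts surjectively on the finite module $\operatorname{Ext}^i_S(N,M)$, which is therefore $0$ by Nakayama's lemma. The other direction of (ee) is the same statement with $M$ and $N$ exchanged. $\square$
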